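\title{Positive solutions of $-\Delta u=u^5+\lambda u$ on star-shaped domains below the threshold for minimizers}

\begin{abstract}
On a smooth bounded domain $\Omega\subset\mathbb{R}^3$, minimizing the Sobolev quotient produces a positive solution of $-\Delta u=u^5+\lambda u$ with zero boundary values when $\lambda$ lies between a threshold $\lambda^*(\Omega)>0$ and the first eigenvalue $\lambda_1(\Omega)$, and it produces none when $\lambda<\lambda^*(\Omega)$. On a ball there is no solution at all below $\lambda^*$. We show that this does not extend to star-shaped domains: for every $\eta\in(0,1)$ there is a smooth, strictly star-shaped domain on which the problem is solvable for every $\lambda\in[\eta\lambda^*,\lambda_1)$. The domains approximate an axially symmetric cone sector, and the solutions are local minimizers among axially symmetric functions. Conversely, on each strictly star-shaped domain there is an explicit positive lower bound for the values of $\lambda$ that admit a solution.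
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The critical problem in dimension three}

Let $\Omega\subset\mathbb{R}^3$ be a smooth bounded domain and let $\lambda\in\mathbb{R}$. We look for $u\in C^2(\overline\Omega)$ with
\begin{equation}\tag{I}\label{eq:I}
-\Delta u=u^5+\lambda u\ \text{ in }\Omega,\qquad u>0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .
\end{equation}
Let $\lambda_1=\lambda_1(\Omega)$ be the first Dirichlet eigenvalue of $-\Delta$, write $\|\cdot\|_p$ for the norm of $L^p$, and put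
\[
Q_\lambda(u)=\int|\nabla u|^2-\lambda\int u^2,\qquad
S_\lambda=S_\lambda(\Omega)=\inf\{Q_\lambda(u):\ u\in H^1_0(\Omega),\ \|u\|_6=1\}.
\]
The number $S=S_0$ is the best Sobolev constant; it does not depend on $\Omega$.

Problem \eqref{eq:I} is variational. If $U$ solves \eqref{eq:I}, then $U/\|U\|_6$ is a critical point of $Q_\lambda$ on the sphere $\|u\|_6=1$. Conversely, a critical point $u\ge0$ satisfies $-\Delta u-\lambda u=\Lambda u^5$ with $\Lambda=Q_\lambda(u)$, and if $\Lambda>0$, then $\Lambda^{1/4}u$ satisfies the equation in \eqref{eq:I}. The exponent is critical in the following sense: the dilations $u\mapsto \sigma^{1/2}u(\sigma x)$ preserve $\int|\nabla u|^2$ and $\int u^6$, and they multiply $\int u^2$ by $\sigma^{-2}$. A function can therefore concentrate at a point of $\Omega$ without leaving the sphere, and in the limit it does not see the term $\lambda\int u^2$. Applying this to a test function that almost realizes $S$ gives $S_\lambda\le S$ for all $\lambda$, and the issue for the direct method is whether the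 inequality is strict. We use the following known facts.
\begin{itemize}
\item[(F1)] There is $\lambda^*=\lambda^*(\Omega)\in(0,\lambda_1)$ such that $S_\lambda=S$ for $\lambda\le\lambda^*$ and $S_\lambda<S$ for $\lambda>\lambda^*$.
\item[(F2)] For $\lambda^*<\lambda<\lambda_1$ the infimum $S_\lambda$ is achieved, and a minimizer gives, after scaling, a solution of \eqref{eq:I}.
\item[(F3)] For $\lambda<\lambda^*$ the infimum $S_\lambda$ is not achieved.
\item[(F4)] If $\Omega$ is a ball, then $\lambda^*=\lambda_1/4$, and \eqref{eq:I} has no solution for $\lambda\le\lambda_1/4$.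
\item[(F5)] If $\Omega$ is star-shaped, then \eqref{eq:I} has no solution for $\lambda\le0$, by Pohozaev's identity.
\end{itemize}
Throughout, star-shaped means star-shaped with respect to $0$, and \emph{strictly star-shaped} means that in addition $x\cdot\nu>0$ on $\partial\Omega$, where $\nu$ is the outer unit normal.

By (F3), a solution of \eqref{eq:I} with $\lambda<\lambda^*$ corresponds to a critical point on the sphere that is not a minimum. The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Can \eqref{eq:I} have a solution when $\Omega$ is star-shaped and $\lambda<\lambda^*(\Omega)$?}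
\medskip

For the ball the answer is no, by (F4), and (F5) excludes half of the range on every star-shaped domain. It is tempting to guess that star-shapedness rules out all critical points other than minima, so that $\lambda^*$ is the threshold for solvability and not only for minimization. The guess is wrong. Pohozaev's identity weighs the boundary flux with $x\cdot\nu$, and it says little where $x\cdot\nu$ is close to $0$. On the lateral boundary of a cone with vertex $0$ one has $x\cdot\nu=0$, so the domains to examine are those close to cones.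

\subsection{The domains}

Let $B_\rho=\{|x|<\rho\}$ and write $x=r\theta$ with $r>0$, $\theta\in S^2$ for $x\neq0$. Let $G$ be the group of rotations about the $x_3$-axis. Put
\[
K=\{r\theta:\ r>0,\ |\theta_3|<\tfrac12\},\qquad C=K\cap B_1 .
\]
The cone $K$ lies over a band around the equator of $S^2$ and does not meet the $x_3$-axis. For $0<\varepsilon<\frac14$ choose $\psi_\varepsilon\in C_c^\infty((-\frac12,\frac12))$ with $0\le\psi_\varepsilon\le1$ and $\psi_\varepsilon=1$ on $[-\frac12+\varepsilon,\frac12-\varepsilon]$, and set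
\[
f_\varepsilon(\theta)=\varepsilon+(1-\varepsilon)\psi_\varepsilon(\theta_3),\qquad
\Omega_\varepsilon=\{0\}\cup\{r\theta:\ 0<r<f_\varepsilon(\theta)\};
\]
see Figure~\ref{fig:domain}. The function $f_\varepsilon$ is smooth on $S^2$ with $\varepsilon\le f_\varepsilon\le1$, so $\Omega_\varepsilon$ is a bounded star-shaped domain containing $B_\varepsilon$, and $h(x)=|x|-f_\varepsilon(x/|x|)$ is a smooth defining function near $\partial\Omega_\varepsilon$. Since $f_\varepsilon(x/|x|)$ is homogeneous of degree $0$, we have $x\cdot\nabla h=|x|>0$. Hence $\nabla h\ne0$, the boundary is smooth, and $x\cdot\nu>0$. So $\Omega_\varepsilon$ is smooth and strictly star-shaped. It is $G$-invariant, and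
\begin{itemize}
\item[(a)] $\Omega_\varepsilon\subset B_1$;
\item[(b)] $\Omega_\varepsilon\setminus B_\varepsilon\subset C$;
\item[(c)] every compact subset of $C$ lies in $\Omega_\varepsilon$ for all small $\varepsilon$.
\end{itemize}
For (b): if $\varepsilon\le r<f_\varepsilon(\theta)$, then $\psi_\varepsilon(\theta_3)>0$, so $|\theta_3|<\frac12$, and $r<1$. For (c): on a compact subset of $C$ one has $|\theta_3|\le\frac12-\varepsilon$ for small $\varepsilon$, hence $f_\varepsilon(\theta)=1>r$.

\begin{figure}[ht]
\centering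
\begin{tikzpicture}[scale=2.5]
\filldraw[fill=gray!20,thick] plot[domain=0:360,samples=361] ({\x}:{0.2+0.8*pow(sin(90*max(0,min(1,(0.47-abs(sin(\x)))/0.14))),2)}) -- cycle;
\draw[dashed] (0,0) -- (30:1) arc (30:-30:1) -- cycle;
\draw[dashed] (0,0) -- (150:1) arc (150:210:1) -- cycle;
\draw[dotted,thick] (0,0) circle (0.2);
\draw[->] (0,-0.65) -- (0,0.7) node[above] {$x_3$};
\node at (0.65,0) {$\Omega_\varepsilon$};
\node at (0.13,0.29) {$B_\varepsilon$};
\end{tikzpicture}
\caption{Section of $\Omega_\varepsilon$ (shaded) by a plane through the $x_3$-axis; the domain is obtained by rotating the section about that axis. The dashed curves bound the section of the cone sector $C$, two circular sectors of radius $1$ and half-angle $\pi/6$. Outside the small ball $B_\varepsilon$ the domain lies in $C$ and stays away from the axis.}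
\label{fig:domain}
\end{figure}

\subsection{Results}

The sector $C$ is not smooth; $\lambda_1(C)$ is defined by the Rayleigh quotient on $H_0^1(C)$.

\begin{theorem}\label{thm:main}
Let $J=[a,b]\subset(0,\lambda_1(C))$, with $a=b$ allowed. There is $\varepsilon_J>0$ such that for all $\varepsilon\in(0,\varepsilon_J)$ and all $\lambda\in J$, Problem \eqref{eq:I} on $\Omega_\varepsilon$ has a solution.
\end{theorem}

\begin{corollary}\label{cor:answer}
For all small $\varepsilon$, the smooth strictly star-shaped domain $\Omega_\varepsilon$ satisfies $\lambda^*(\Omega_\varepsilon)>1$, and \eqref{eq:I} on $\Omega_\varepsilon$ has a solution with $\lambda=1$. The answer to the Question is yes.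
\end{corollary}

\begin{proof}
We have $\lambda_1(B_1)=\pi^2$, so $S_\lambda(B_1)=S$ for $\lambda\le\pi^2/4$ by (F1) and (F4). Extension by zero embeds $H_0^1(\Omega_\varepsilon)$ and $H^1_0(C)$ in $H^1_0(B_1)$. Hence $S\ge S_\lambda(\Omega_\varepsilon)\ge S_\lambda(B_1)=S$ for $0\le\lambda\le\pi^2/4$, and with (F1) we obtain
\begin{equation}\label{eq:bounds}
\lambda^*(\Omega_\varepsilon)\ge\pi^2/4,\qquad \lambda_1(C)\ge\pi^2 .
\end{equation}
Apply Theorem~\ref{thm:main} with $J=\{1\}$.
\end{proof}

Because $\varepsilon_J$ is uniform in $\lambda\in J$, the range of Theorem~\ref{thm:main} can be joined to the range of (F2) on one and the same domain.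

\begin{theorem}\label{thm:strong}
For every $\eta\in(0,1)$ there is a smooth bounded strictly star-shaped domain $\Omega$ such that \eqref{eq:I} has a solution for every $\lambda\in[\eta\lambda^*(\Omega),\lambda_1(\Omega))$.
\end{theorem}

In particular $\lambda/\lambda^*(\Omega)$ can be made arbitrarily small. On a fixed strictly star-shaped domain it cannot.

\begin{theorem}\label{thm:converse}
Let $\Omega$ be smooth, bounded and strictly star-shaped, and let $d=\operatorname{diam}\Omega$. If \eqref{eq:I} has a solution, then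
\[
\lambda_1(\Omega)>\lambda\ \ge\ \frac{2\pi}{d}\Big(\int_{\partial\Omega}\frac{d\sigma}{x\cdot\nu}\Big)^{-1}>0 .
\]
\end{theorem}

So no strictly star-shaped domain is solvable on all of $(0,\lambda_1)$.

The proof of Theorem~\ref{thm:main} has two parts. As $\varepsilon\to0$, the domain $\Omega_\varepsilon$ degenerates to $C$. Among $G$-invariant functions on $C$, concentration is possible only at the tip, and Section~\ref{sec:limit} shows that the cone is narrow enough for every $\lambda>0$ to prevent it; the mechanism is visible in the one-dimensional model of Section~\ref{sec:model}. Section~\ref{sec:local} then shows that the minimizers on $C$ persist on $\Omega_\varepsilon$ as \emph{local} minimizers. Theorems~\ref{thm:strong} and~\ref{thm:converse} are proved in Sections~\ref{sec:strong} and~\ref{sec:converse}.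

\section{Standard facts}\label{sec:tools}

For an open set $U$, the space $H_0^1(U)$ is the closure of $C_c^\infty(U)$ in $H^1$; its elements are extended by $0$. A superscript $G$ denotes the subspace of $G$-invariant functions.
\begin{itemize}
\item[(T1)] \emph{Inequalities.} If $U\subset\mathbb{R}^3$ is bounded and $u\in H_0^1(U)$, then $\int|\nabla u|^2\ge S\|u\|_6^2$ and $\int|\nabla u|^2\ge\lambda_1(U)\int u^2$. Also $\lambda_1(B_\rho)=\pi^2/\rho^2$. If $U\subset B_1$, H\"older's inequality gives $\int u^2\le \ell\,\|u\|_6^2$ with $\ell=|B_1|^{2/3}$.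
\item[(T2)] \emph{Membership.} A Lipschitz function with compact support in $U$ belongs to $H_0^1(U)$. Multiplication by a bounded Lipschitz function is continuous on $H^1$. If $u\in H_0^1(U)$, then $|u|\in H_0^1(U)$ and $\nabla|u|=\pm\nabla u$ almost everywhere.
\item[(T3)] \emph{Rellich's theorem.} For bounded $U$ the embedding $H_0^1(U)\subset L^2(U)$ is compact. For a bounded rectangle $\Pi\subset\mathbb{R}^2$ the embedding $H^1(\Pi)\subset L^p(\Pi)$ is compact for every $p<\infty$.
\item[(T4)] \emph{Splitting.} If $u_n\rightharpoonup u$ in a Hilbert space, then $\|u_n\|^2-\|u_n-u\|^2\to\|u\|^2$. If $u_n$ is bounded in $L^6$ and $u_n\to u$ almost everywhere, then $\int u_n^6-\int(u_n-u)^6\to\int u^6$ (Brezis--Lieb lemma). These are combined with the inequality $m^{1/3}\ge m$ on $[0,1]$, strict on $(0,1)$, which gives $m^{1/3}+(1-m)^{1/3}\ge1$, strictly for $0<m<1$.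
\item[(T5)] \emph{Averaging.} Let $U$ be $G$-invariant and let $R_\omega$ be the rotation by the angle $\omega$ about the $x_3$-axis. The average $\phi^G=\frac1{2\pi}\int_0^{2\pi}\phi\circ R_\omega\,d\omega$ is a contraction of $H_0^1(U)$ onto $H_0^1(U)^G$ that fixes invariant functions and maps $C_c^\infty(U)$ into itself. Hence $C_c^\infty(U)^G$ is dense in the closed subspace $H_0^1(U)^G$.
\item[(T6)] \emph{Radial functions.} Symmetric decreasing rearrangement maps $H_0^1(B_\rho)$ to itself, preserves $\|u\|_6$ and does not increase $\int|\nabla u|^2$. With averaging over all rotations, this shows that $S$ is the infimum of $\int|\nabla u|^2/\|u\|_6^2$ over radial $u\in C_c^\infty(B_\rho)$, $u\neq0$. This fact serves only for motivation below.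
\item[(T7)] \emph{Brezis--Kato theorem.} A weak solution $u\in H_0^1$ of $-\Delta u=Vu$ on a bounded domain of $\mathbb{R}^3$ with $V\in L^{3/2}$ lies in $L^p$ for all $p<\infty$.
\end{itemize}

\section{Logarithmic coordinates and a one-dimensional model}\label{sec:model}

\subsection{The change of variables}

On a cone with vertex $0$ the dilations about $0$ act, and it is convenient to turn them into translations. For a smooth $G$-invariant function $u$, write off the axis
\[
u(r\theta)=r^{-1/2}v(t,s),\qquad t=\log r,\quad s=\theta_3 .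
\]
The dilation $u\mapsto\sigma^{1/2}u(\sigma x)$ becomes $v\mapsto v(t+\log\sigma,s)$. If $s=\cos\vartheta$ and $\omega$ is the longitude, the area element of $S^2$ is $\sin\vartheta\,d\vartheta\,d\omega=ds\,d\omega$, and $|\nabla_\theta v|^2=v_\vartheta^2=(1-s^2)v_s^2$. Further $dx=r^3\,dt\,ds\,d\omega$ and $\partial_ru=r^{-3/2}(v_t-\frac12v)$. With $|\nabla u|^2=(\partial_ru)^2+r^{-2}|\nabla_\theta u|^2$ and $d\mu=2\pi\,dt\,ds$, integration in $\omega$ transforms the three densities as follows:
\begin{equation}\label{eq:dens}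
|\nabla u|^2dx\to\big[(v_t-\tfrac12v)^2+(1-s^2)v_s^2\big]d\mu,\qquad u^6dx\to v^6\,d\mu,\qquad u^2dx\to e^{2t}v^2\,d\mu .
\end{equation}
If $v$ vanishes at $t=\pm\infty$ fast enough, then $\int vv_t\,dt=0$, and $(v_t-\frac12v)^2$ may be replaced by $v_t^2+\frac14v^2$. The unit ball becomes the half-space $t<0$, the tip is $t=-\infty$, and concentration at the tip is escape to $t=-\infty$, where the weight $e^{2t}$ of the $\lambda$-term vanishes.

\subsection{Cost and gain}

Suppress the variable $s$. On a product $v(t)\phi(s)$, where $\phi$ is an angular eigenfunction with eigenvalue $\mu_1$, the Dirichlet integral is a multiple of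
\[
E_k(v)=\int_{\mathbb{R}}v'^2+k^2v^2\,dt,\qquad k^2=\mu_1+\tfrac14 .
\]
For radial functions, $\phi=1$, $\mu_1=0$ and $k=\frac12$. Consider for $k>0$ and $\lambda>0$, under the constraint $\int v^6\,dt=1$,
\[
M_0=\inf_{H^1(\mathbb{R})}E_k(v),\qquad M_\lambda=\inf_{H_0^1(-\infty,0)}\Big(E_k(v)-\lambda\int e^{2t}v^2\,dt\Big).
\]
A sequence that escapes to $-\infty$ has level at least $M_0$ in the limit, so $M_\lambda<M_0$ is the inequality that prevents escape.

The infimum $M_0$ is attained, by the argument of Lemma~\ref{lem:cone} below with unit intervals in place of unit squares, and the minimizer is explicit. Let $V(t)=(\cosh2kt)^{-1/2}$. Then $V'=-k\tanh(2kt)\,V$ and $-V''+k^2V=3k^2V^5$. A minimizer $v\ge0$ solves $-v''+k^2v=cv^5$ with $c>0$. Multiplying by $v'$ and integrating gives $v'^2=k^2v^2-\frac c3v^6$, the constant of integration being $0$ because $v\in H^1(\mathbb{R})$. At a maximum point $t_0$ we get $v(t_0)^4=3k^2/c$ and $v'(t_0)=0$, so $v=(3k^2/c)^{1/4}V(\cdot-t_0)$ by uniqueness for the initial value problem. For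 $k=\frac12$, the function $V$ corresponds to $u=\sqrt2\,(1+r^2)^{-1/2}$.

To test $M_\lambda$, move $V$ to the left by $T\ge1$ and cut it off. Fix once and for all
\begin{equation}\label{eq:beta}
\beta\in C^\infty(\mathbb{R}),\quad 0\le\beta\le1,\quad \beta=1\text{ on }(-\infty,-1],\quad \beta=0\text{ on }[-\tfrac14,\infty),\quad |\beta'|\le2,
\end{equation}
and let $v_T(t)=\beta(t)V(t+T)$. The cut affects only the part of $V$ beyond $T-1$, where $V^2\le2e^{-2kt}$ and $|V'|\le kV$. So the cut changes $E_k$ and $\int v^6$ by $O(e^{-2kT})$: this is the \emph{cost}. The \emph{gain} is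
\[
\lambda\int e^{2t}v_T^2\,dt=\lambda e^{-2T}\int e^{2t}\beta(t-T)^2V(t)^2\,dt\ \ge\ \lambda e^{-2T}\int_{-\infty}^0e^{2t}V^2\,dt .
\]
Hence $M_\lambda\le M_0+ce^{-2kT}-c'\lambda e^{-2T}$ for large $T$, with $c,c'>0$.

If $k>1$, the gain dominates as $T\to\infty$, and $M_\lambda<M_0$ for \emph{every} $\lambda>0$. If $k<1$, the gain is at most $\lambda e^{-2T}\big(c+2\int_0^Te^{(2-2k)t}dt\big)\le c''\lambda e^{-2kT}$. It has the same order as the bound for the cost and carries the factor $\lambda$, so the test is inconclusive for small $\lambda$. For $k=\frac12$ the strict inequality does fail. By \eqref{eq:dens}, integrated over $-1<s<1$, functions $v\in C_c^\infty(-\infty,0)$ give radial functions on $B_1$, so $(4\pi)^{2/3}M_\lambda\ge S_\lambda(B_1)=S$ for $\lambda\le\pi^2/4$, while $(4\pi)^{2/3}M_0\le S$ by (T6). This is how the positive threshold of the ball appears in the model.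

A Dirichlet condition on the lateral boundary of a cone raises $\mu_1$, and with it the decay rate $k$. For the band $|s|<\frac12$ we shall see that $\mu_1+\frac14\ge7$, far more than is needed.

\section{The limit problem on the cone sector}\label{sec:limit}

Let $I=(-\frac12,\frac12)$, $P=\mathbb{R}\times I$ and $P_-=(-\infty,0)\times I$; these strips correspond to $K$ and $C$. For $v\in H_0^1(P)$ put
\[
E(v)=\int_P\big[v_t^2+(1-s^2)v_s^2+\tfrac14v^2\big]d\mu,\qquad F(v)=\int_Pv^6\,d\mu,\qquad W(v)=\int_Pe^{2t}v^2\,d\mu,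
\]
and let $E(\cdot,\cdot)$ be the bilinear form of $E$. Since $\frac34\le1-s^2\le1$ on $I$, $E^{1/2}$ is a Hilbert norm on $H_0^1(P)$ equivalent to the $H^1$ norm. Since $K$ misses the axis, $u\mapsto v$ is a bijection of $C_c^\infty(K)^G$ onto $C_c^\infty(P)$ and of $C_c^\infty(C)^G$ onto $C_c^\infty(P_-)$, and by \eqref{eq:dens}
\begin{equation}\label{eq:dict}
\int|\nabla u|^2=E(v),\qquad\int u^6=F(v),\qquad\int u^2=W(v).
\end{equation}
By (T5) and completion, $H_0^1(C)^G\cong H_0^1(P_-)$ isometrically, and \eqref{eq:dict} persists because both sides are continuous ($e^{2t}\le1$ on $P_-$). This is what the symmetry achieves: the problem now lives on a planar strip, where the exponent $6$ is subcritical. Without the symmetry, functions could concentrate at any interior point of $C$. Define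
\[
\Lambda_0=\inf\{E(v):\ v\in H_0^1(P),\ F(v)=1\},\qquad
\Lambda_\lambda=\inf\{Q_\lambda(u):\ u\in H_0^1(C)^G,\ \|u\|_6=1\}\quad(\lambda>0).
\]
By \eqref{eq:dict}, (T1) and density, $\Lambda_0\ge S$. By homogeneity, $E(v)\ge\Lambda_0F(v)^{1/3}$ on $H^1_0(P)$ and $Q_\lambda(u)\ge\Lambda_\lambda\|u\|_6^2$ on $H_0^1(C)^G$. By (T1),
\begin{equation}\label{eq:Lam}
\Lambda_\lambda\ge\Big(1-\frac{\lambda}{\lambda_1(C)}\Big)S>0\quad\text{for }0<\lambda<\lambda_1(C),
\end{equation}
and $\lambda\mapsto\Lambda_\lambda$ is nonincreasing and Lipschitz with constant $\ell$.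

The first step is to find the analogue of $V$. It is no longer explicit, so both its existence and its decay must be proved.

\begin{lemma}\label{lem:cone}
$\Lambda_0$ is attained by some $w\ge0$ with $F(w)=1$, and $e^{2t^+}w\in H_0^1(P)$, where $t^+=\max(t,0)$.
\end{lemma}

\begin{proof}
\emph{Attainment.} Let $v_n$ be a minimizing sequence with $F(v_n)=1$; it is bounded in $H_0^1(P)$. Both $E$ and $F$ are invariant under translations in $t$, so we must first locate the mass. On the unit squares $P_j=(j,j+1)\times I$, $j\in\mathbb{Z}$, the Cauchy--Schwarz inequality and the embedding $H^1(P_j)\subset L^{10}(P_j)$ give, with $c$ independent of $j$,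
\[
\int_{P_j}v^6\le\|v\|_{L^2(P_j)}\|v\|_{L^{10}(P_j)}^5\le c\,\|v\|_{L^2(P_j)}\,\|v\|_{H^1(P)}^3\,\|v\|_{H^1(P_j)}^2 .
\]
Summing over $j$ yields $1=F(v_n)\le c'\sup_j\|v_n\|_{L^2(P_j)}$. After integer translations, $\|v_n\|_{L^2(P_0)}\ge c''>0$. By (T3) we pass to a subsequence with $v_n\rightharpoonup w$ in $H_0^1(P)$, strongly in $L^2(P_j)$ for each $j$, and almost everywhere. Then $w\ne0$, and $m=F(w)\in(0,1]$ by Fatou's lemma. By (T4), $F(v_n-w)\to1-m$ and
\[
\Lambda_0=E(w)+\lim E(v_n-w)\ge\Lambda_0\big(m^{1/3}+(1-m)^{1/3}\big).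
\]
Since $\Lambda_0>0$, this excludes $0<m<1$. So $m=1$ and $E(w)=\Lambda_0$. Replace $w$ by $|w|$.

\emph{Decay.} The function $\sigma\mapsto E(w+\sigma\phi)-\Lambda_0F(w+\sigma\phi)^{1/3}$ is nonnegative and vanishes at $\sigma=0$. Its derivative there is zero:
\[
E(w,\phi)=\Lambda_0\int_Pw^5\phi\,d\mu\qquad\text{for all }\phi\in H_0^1(P).
\]
We would like to take $\phi=e^{4t^+}w$, which is not yet known to be admissible, so we truncate the weight. For $L>0$ let $p(t)=2\min(t^+,L)$, $z=e^pw$ and $\phi=e^{2p}w=e^pz$; both lie in $H_0^1(P)$ by (T2). Since $w=e^{-p}z$,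
\[
w_t\phi_t=(z_t-p'z)(z_t+p'z)=z_t^2-p'^2z^2,\qquad w_s\phi_s=z_s^2,\qquad w\phi=z^2,
\]
and therefore
\begin{equation}\label{eq:agmon}
E(z)-\int_Pp'^2z^2\,d\mu=\Lambda_0\int_Pw^4z^2\,d\mu .
\end{equation}
Here the width of the cone enters. The first Dirichlet eigenvalue of $-d^2/ds^2$ on $I$ is $\pi^2$. Applying this on each slice $t=\text{const}$, first to test functions and then by density, we get
\begin{equation}\label{eq:seven}
E(z)\ge\big(\tfrac34\pi^2+\tfrac14\big)\int_Pz^2\,d\mu\ge7\int_Pz^2\,d\mu .
\end{equation}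
As $p'^2\le4$, the left side of \eqref{eq:agmon} is at least $\frac37E(z)$. Choose $T_0\ge0$, independent of $L$, with $\big(\int_{t>T_0}w^6\,d\mu\big)^{2/3}\le\frac17$. By H\"older's inequality,
\[
\Lambda_0\int_{t>T_0}w^4z^2\,d\mu\le\tfrac17\Lambda_0F(z)^{1/3}\le\tfrac17E(z).
\]
For $t\le T_0$ we have $z\le e^{2T_0}w$. Inserting these bounds in \eqref{eq:agmon} gives $\frac27E(z)\le\Lambda_0e^{4T_0}$, uniformly in $L$. As $L\to\infty$ along a sequence, $z$ converges weakly in $H_0^1(P)$ and pointwise to $e^{2t^+}w$. By (T3) on the squares $P_j$ the two limits agree.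
\end{proof}

So $w$ decays at the rate $k=2>1$, and the computation of Section~\ref{sec:model} applies.

\begin{lemma}\label{lem:strict}
$\Lambda_\lambda<\Lambda_0$ for every $\lambda>0$.
\end{lemma}

\begin{proof}
Let $z=e^{2t^+}w\in H_0^1(P)\subset L^6(P)$. For $t>0$, $w=e^{-2t}z$ and $w_t=e^{-2t}(z_t-2z)$. Hence for $T\ge1$, with $c$ independent of $T$,
\[
\int_{t>T-1}(w^2+w_t^2)\,d\mu\le ce^{-4T},\qquad\int_{t>T-1}w^6\,d\mu\le e^{-12(T-1)}F(z)\le ce^{-4T}.
\]
With $\beta$ from \eqref{eq:beta}, let $w_T(t,s)=w(t+T,s)$ and $v_T=\beta w_T$. If $\phi_j\in C_c^\infty(P)$ tend to $w_T$ in $H^1$, then $\beta\phi_j\in C_c^\infty(P_-)$ tend to $v_T$, so $v_T\in H_0^1(P_-)$. We have $v_T=w_T$ for $t\le-1$, and for $t>-1$ we have $(\partial_tv_T)^2\le2(\partial_tw_T)^2+8w_T^2$, $|\partial_sv_T|\le|\partial_sw_T|$ and $v_T\le w_T$. Undoing the translation,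
\[
E(v_T)\le\Lambda_0+\int_{t>T-1}(2w_t^2+8w^2)\,d\mu\le\Lambda_0+c_1e^{-4T},\qquad 1-c_1e^{-4T}\le F(v_T)\le1,
\]
\[
W(v_T)\ge e^{-2T}\int_{t<T-1}e^{2t}w^2\,d\mu\ge c_2e^{-2T}
\]
for large $T$, with $c_2>0$ because $w\neq0$ and the last integral is nondecreasing in $T$. For large $T$ the number $\Lambda_0+c_1e^{-4T}-\lambda c_2e^{-2T}$ is positive and $F(v_T)^{-1/3}\le1+c_1e^{-4T}$, so by \eqref{eq:dict}
\[
\Lambda_\lambda\le\frac{E(v_T)-\lambda W(v_T)}{F(v_T)^{1/3}}\le\big(\Lambda_0+c_1e^{-4T}-\lambda c_2e^{-2T}\big)\big(1+c_1e^{-4T}\big).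
\]
The right side equals $\Lambda_0-\lambda c_2e^{-2T}+O(e^{-4T})$, which is less than $\Lambda_0$ for large $T$.
\end{proof}

The strict inequality gives compactness. We state it for sequences in which $\lambda$ varies, as needed for the uniformity in Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:compact}
Let $\lambda_n\to\lambda\in(0,\lambda_1(C))$, and let $u_n\in H_0^1(C)^G$ satisfy $\|u_n\|_6\to1$ and $\limsup Q_{\lambda_n}(u_n)\le\Lambda_\lambda$. Then a subsequence converges in $H_0^1(C)$ to a minimizer for $\Lambda_\lambda$. In particular, $\Lambda_\lambda$ is attained.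
\end{lemma}

\begin{proof}
By (T1), $\int u_n^2$ is bounded. Hence $u_n$ is bounded in $H_0^1(C)$ and $\limsup Q_\lambda(u_n)\le\Lambda_\lambda$. Dividing by $\|u_n\|_6\to1$ changes neither this nor the conclusion, so let $\|u_n\|_6=1$. Pass to a subsequence with $u_n\rightharpoonup u$ in $H_0^1(C)^G$, strongly in $L^2$, and almost everywhere; put $m=\|u\|_6^6\in[0,1]$. The remainder $u_n-u$ lies in $H_0^1(C)^G\cong H_0^1(P_-)\subset H_0^1(P)$, so $\int|\nabla(u_n-u)|^2\ge\Lambda_0\|u_n-u\|_6^2$. By (T4),
\begin{equation}\label{eq:split}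
\Lambda_\lambda\ge Q_\lambda(u)+\limsup\int|\nabla(u_n-u)|^2\ge\Lambda_\lambda m^{1/3}+\Lambda_0(1-m)^{1/3}.
\end{equation}
If $m<1$, then $\Lambda_0>\Lambda_\lambda>0$ makes the right side larger than $\Lambda_\lambda\big(m^{1/3}+(1-m)^{1/3}\big)\ge\Lambda_\lambda$, a contradiction. So $m=1$ and $Q_\lambda(u)\ge\Lambda_\lambda$. The first inequality in \eqref{eq:split} now gives $\int|\nabla(u_n-u)|^2\to0$ and $Q_\lambda(u)=\Lambda_\lambda$. For the last claim take $\lambda_n=\lambda$ and a minimizing sequence.
\end{proof}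

For $0<\lambda<\lambda_1(C)$ let $\mathcal M_\lambda\neq\emptyset$ be the set of minimizers for $\Lambda_\lambda$.

\begin{remark}
The hypothesis $\lambda<\lambda_1(C)$ is used through $\Lambda_\lambda>0$, and $\lambda>0$ through Lemma~\ref{lem:strict}. For $\lambda=0$ the infimum over $H_0^1(P_-)$ equals $\Lambda_0$, and the normalized functions $v_T$ form a minimizing sequence that tends weakly to $0$: it concentrates at the tip. The width of the band is used in \eqref{eq:seven}, where the constant $7$ must exceed the bound $4$ for $p'^2$.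
\end{remark}

\section{Local minimizers on $\Omega_\varepsilon$}\label{sec:local}

\subsection{The constrained problem}

The domain $\Omega_\varepsilon$ differs from $C$ in one essential way: it contains the ball $B_\varepsilon$, in which radial functions can concentrate. For $0<\lambda<\lambda^*(\Omega_\varepsilon)$, the infimum of $Q_\lambda$ over $G$-invariant functions with $\|u\|_6=1$ is at least $S_\lambda=S$ and, by (T6), at most $S$; by (F3) it is not attained. On the other hand, $\Lambda_\lambda>S$ for $0<\lambda<\pi^2/4$, since an element of $\mathcal M_\lambda$ lies in $H_0^1(B_1)$, where $S_\lambda(B_1)=S$ is not attained. So the critical point we want lies above the infimum.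

It is nevertheless separated from the concentrating sequences by a barrier. Suppose a function puts the fraction $\tau$ of its mass $\int u^6$ into a tiny ball about $0$ and the rest into $C$. Its energy is then roughly at least
\[
\Lambda_\lambda(1-\tau)^{1/3}+S\tau^{1/3}.
\]
This equals $\Lambda_\lambda$ at $\tau=0$ and $S$ at $\tau=1$, but near $\tau=0$ the first term loses at most $\Lambda_\lambda\tau$, which is much less than $S\tau^{1/3}$. So $\tau=0$ is a strict local minimum. We therefore minimize under a bound $\delta$ on the mass near $0$, and show afterwards that the bound is not reached.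

Fix $J=[a,b]\subset(0,\lambda_1(C))$ and $\delta\in(0,1)$ with
\begin{equation}\label{eq:delta}
12\,\Lambda_0\,\delta^{2/3}\le S .
\end{equation}
The mass must be measured in a ball where the limit minimizers have little. There is $r_0\in(0,1)$ with
\begin{equation}\label{eq:r0}
\int_{B_{r_0}}u^6\le\delta/2\qquad\text{for all }u\in\mathcal M_\lambda\text{ and all }\lambda\in J .
\end{equation}
Otherwise there are $\lambda_n\in J$, $u_n\in\mathcal M_{\lambda_n}$ and $r_n\to0$ with $\int_{B_{r_n}}u_n^6>\delta/2$. Along a subsequence $\lambda_n\to\lambda\in J$ and $Q_{\lambda_n}(u_n)=\Lambda_{\lambda_n}\to\Lambda_\lambda$, so by Lemma~\ref{lem:compact} $u_n\to u$ in $L^6$ along a further subsequence, and $\|u_n\|_{L^6(B_{r_n})}\le\|u_n-u\|_6+\|u\|_{L^6(B_{r_n})}\to0$, a contradiction.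

Fix this $r_0$. From now on $\varepsilon<\frac14$ is so small that $\sqrt\varepsilon<r_0$ and $b\le\pi^2/(2\varepsilon)$. Define
\[
\mathcal A_\varepsilon=\Big\{u\in H_0^1(\Omega_\varepsilon)^G:\ \|u\|_6=1,\ \int_{B_{r_0}}u^6\le\delta\Big\},\qquad\Lambda_{\lambda,\varepsilon}=\inf_{\mathcal A_\varepsilon}Q_\lambda .
\]

\subsection{Comparison with the limit problem}

To make the barrier rigorous we split $u\in\mathcal A_\varepsilon$ into a piece in $C$ and a piece in a small ball. The error made by a cut-off $\zeta$ is controlled by $\int|\nabla\zeta|^2u^2\le\|\nabla\zeta\|_3^2\|u\|_6^2$, and $\|\nabla\zeta\|_3$ is invariant under dilations. A cut-off of fixed shape between the radii $\varepsilon$ and $2\varepsilon$ would thus give a bound that does not tend to $0$. We take instead a function that is linear in $t=\log r$ over a long interval: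
\[
\zeta_\varepsilon=0\text{ on }B_\varepsilon,\qquad\zeta_\varepsilon=\frac{\log(|x|/\varepsilon)}{\log(1/\sqrt\varepsilon)}\text{ for }\varepsilon\le|x|\le\sqrt\varepsilon,\qquad\zeta_\varepsilon=1\text{ for }|x|\ge\sqrt\varepsilon .
\]
With $N=\log(1/\sqrt\varepsilon)$ we have $|\nabla\zeta_\varepsilon|=(N|x|)^{-1}$ on the shell, so $\|\nabla\zeta_\varepsilon\|_3^3=4\pi N^{-3}\int_\varepsilon^{\sqrt\varepsilon}dr/r=4\pi N^{-2}$, and
\[
\kappa_\varepsilon:=\tfrac{\pi^2}4\|\nabla\zeta_\varepsilon\|_3^2\to0\qquad(\varepsilon\to0).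
\]
Let $\chi_1=\sin(\frac\pi2\zeta_\varepsilon)$ and $\chi_2=\cos(\frac\pi2\zeta_\varepsilon)$. These are radial Lipschitz functions with $\chi_1^2+\chi_2^2=1$, hence $\chi_1\nabla\chi_1+\chi_2\nabla\chi_2=0$, and $|\nabla\chi_1|^2+|\nabla\chi_2|^2=\frac{\pi^2}4|\nabla\zeta_\varepsilon|^2$. Expanding $|\nabla(\chi_iu)|^2=\chi_i^2|\nabla u|^2+2u\chi_i\nabla\chi_i\cdot\nabla u+u^2|\nabla\chi_i|^2$ and summing, the cross terms cancel:
\begin{equation}\label{eq:ims}
Q_\lambda(u)=Q_\lambda(\chi_1u)+Q_\lambda(\chi_2u)-\tfrac{\pi^2}4\int|\nabla\zeta_\varepsilon|^2u^2 .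
\end{equation}

\begin{lemma}[Lower bound]\label{lem:lower}
Let $u\in\mathcal A_\varepsilon$, $\lambda\in J$, $u_i=\chi_iu$ and $\tau=\int(1-\chi_1^6)u^6=1-\|u_1\|_6^6$. Then $u_1\in H_0^1(C)^G$, $0\le\tau\le\delta$, $\int_{B_{r_0}}u_1^6=\int_{B_{r_0}}u^6-\tau$, $Q_\lambda(u_2)\ge0$, and
\begin{equation}\label{eq:lower}
Q_\lambda(u)\ge Q_\lambda(u_1)+Q_\lambda(u_2)-\kappa_\varepsilon\ge\Lambda_\lambda(1+\tau)-\kappa_\varepsilon .
\end{equation}
\end{lemma}

\begin{proof}
Let $\phi_j\in C_c^\infty(\Omega_\varepsilon)$ tend to $u$ in $H^1$; then $\chi_i\phi_j\to u_i$ in $H^1$. The function $\chi_1\phi_j$ is Lipschitz with compact support in $\Omega_\varepsilon\setminus B_\varepsilon$, which lies in $C$ by (b). So $u_1\in H_0^1(C)$ by (T2), and $u_1$ is $G$-invariant. The function $\chi_2\phi_j$ is Lipschitz and vanishes for $|x|\ge\sqrt\varepsilon$; its dilates $(\chi_2\phi_j)(\sigma x)$, $\sigma\downarrow1$, have compact support in $B_{\sqrt\varepsilon}$ and converge to it in $H^1$. So $u_2\in H_0^1(B_{\sqrt\varepsilon})$. Since $1-\chi_1^6$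 vanishes outside $B_{\sqrt\varepsilon}\subset B_{r_0}$, we have $\tau=\int_{B_{r_0}}(u^6-u_1^6)\le\delta$. The first inequality in \eqref{eq:lower} follows from \eqref{eq:ims} and H\"older's inequality.

For the outer piece, $Q_\lambda(u_1)\ge\Lambda_\lambda(1-\tau)^{1/3}\ge\Lambda_\lambda(1-\tau)$. For the inner piece, $\lambda\le b\le\frac12\lambda_1(B_{\sqrt\varepsilon})$ gives
\[
Q_\lambda(u_2)\ge\tfrac12\int|\nabla u_2|^2\ge\tfrac S2\|u_2\|_6^2\ge0 .
\]
It remains to bound $\|u_2\|_6$ from below by $\tau$; note that $\chi_1^6+\chi_2^6\neq1$ on the shell, so $\|u_2\|_6^6$ is not $\tau$. From $1-\chi_1^6=(1-\chi_1^2)(1+\chi_1^2+\chi_1^4)\le3\chi_2^2$, H\"older's inequality and the constraint,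
\[
\tau\le3\int_{B_{\sqrt\varepsilon}}u_2^2\,u^4\le3\|u_2\|_6^2\,\delta^{2/3}.
\]
Hence $Q_\lambda(u_2)\ge\frac{S}{6\delta^{2/3}}\tau\ge2\Lambda_0\tau\ge2\Lambda_\lambda\tau$ by \eqref{eq:delta} and Lemma~\ref{lem:strict}. Adding the two bounds gives $\Lambda_\lambda(1+\tau)$.
\end{proof}

\begin{lemma}[Upper bound]\label{lem:upper}
$\mathcal A_\varepsilon\neq\emptyset$ for small $\varepsilon$, and $\limsup_{\varepsilon\to0}\sup_{\lambda\in J}(\Lambda_{\lambda,\varepsilon}-\Lambda_\lambda)\le0$.
\end{lemma}

\begin{proof}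
Let $\gamma>0$ and $\lambda_0\in J$. By (T5) and \eqref{eq:r0}, an element of $\mathcal M_{\lambda_0}$ can be approximated in $H^1$ by $\phi\in C_c^\infty(C)^G$ with $\|\phi\|_6=1$, $Q_{\lambda_0}(\phi)<\Lambda_{\lambda_0}+\gamma$ and $\int_{B_{r_0}}\phi^6<\delta$. By (c), $\phi\in\mathcal A_\varepsilon$ for $\varepsilon<\varepsilon(\lambda_0,\gamma)$. Both $|Q_\lambda(\phi)-Q_{\lambda_0}(\phi)|$ and $|\Lambda_\lambda-\Lambda_{\lambda_0}|$ are at most $\ell|\lambda-\lambda_0|$. So $\Lambda_{\lambda,\varepsilon}\le Q_\lambda(\phi)\le\Lambda_\lambda+2\gamma$ for $\lambda\in J$ with $|\lambda-\lambda_0|<\gamma/(2\ell)$. Finitely many such intervals cover $J$.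
\end{proof}

On $J$ we have $0<\Lambda_b\le\Lambda_\lambda<\Lambda_0$ by \eqref{eq:Lam}, monotonicity and Lemma~\ref{lem:strict}. Lemmas~\ref{lem:lower} and~\ref{lem:upper} give $\Lambda_b-\kappa_\varepsilon\le\Lambda_{\lambda,\varepsilon}\le\Lambda_\lambda+\Lambda_0$ for small $\varepsilon$. So there is $\varepsilon_1>0$ with
\begin{equation}\label{eq:range}
0<\Lambda_{\lambda,\varepsilon}\le2\Lambda_0\qquad\text{for all }\varepsilon<\varepsilon_1\text{ and }\lambda\in J .
\end{equation}

\subsection{Existence of a constrained minimizer}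

For fixed $\varepsilon$, a minimizing sequence may lose mass by concentration. Symmetry confines the loss to $B_\varepsilon$, where the constraint makes it small, and a small loss is too expensive.

\begin{lemma}\label{lem:attained}
For $\varepsilon<\varepsilon_1$ and $\lambda\in J$ the infimum $\Lambda_{\lambda,\varepsilon}$ is attained.
\end{lemma}

\begin{proof}
Write $\Lambda=\Lambda_{\lambda,\varepsilon}$ and let $u_n\in\mathcal A_\varepsilon$ be a minimizing sequence. It is bounded in $H_0^1(\Omega_\varepsilon)$, since $\int u_n^2\le\ell$. Pass to a subsequence with $u_n\rightharpoonup u$ in $H_0^1(\Omega_\varepsilon)^G$, strongly in $L^2$, and almost everywhere. Put $y_n=u_n-u$, $m=\|u\|_6^6$ and $q=1-m$. By (T4), $\|y_n\|_6^6\to q$.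

\emph{No loss outside $B_\varepsilon$.} The set $C\setminus\overline{B_\varepsilon}$ corresponds to the bounded rectangle $\Pi=(\log\varepsilon,0)\times I$. For $y\in H_0^1(\Omega_\varepsilon)^G$ let $\tilde y(t,s)=r^{1/2}y(r\theta)$ on $\Pi$. By \eqref{eq:dens}, first for $y\in C_c^\infty(\Omega_\varepsilon)^G$ and then by (T5),
\[
\int_\Pi\big[(\tilde y_t-\tfrac12\tilde y)^2+\tfrac34\tilde y_s^2\big]d\mu\le\int|\nabla y|^2,\qquad\int_\Pi\tilde y^2\,d\mu\le\varepsilon^{-2}\int y^2,\qquad\int_\Pi\tilde y^6\,d\mu=\int_{\Omega_\varepsilon\setminus B_\varepsilon}y^6,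
\]
where the last identity uses (b). So $\tilde y_n$ is bounded in $H^1(\Pi)$ and tends to $0$ in $L^2(\Pi)$. By (T3) it is relatively compact in $L^6(\Pi)$, and its only possible limit is $0$. Thus $y_n\to0$ in $L^6(\Omega_\varepsilon\setminus B_\varepsilon)$.

\emph{The normalized limit is admissible.} Since $\varepsilon<r_0$, we get $\int_{B_{r_0}}y_n^6\to q$, and (T4) on $B_{r_0}$ gives $\int_{B_{r_0}}u^6+q\le\delta$. Hence $q\le\delta<1$, so $m>0$, and $\int_{B_{r_0}}u^6\le\delta-q\le\delta(1-q)=\delta m$. This says $m^{-1/6}u\in\mathcal A_\varepsilon$, and so $Q_\lambda(u)\ge\Lambda m^{1/3}$.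

\emph{No loss at all.} By (T4), (T1) and $\Lambda>0$,
\[
\Lambda=Q_\lambda(u)+\lim\int|\nabla y_n|^2\ge\Lambda m^{1/3}+Sq^{1/3}\ge\Lambda(1-q)+Sq^{1/3}.
\]
If $q>0$, then $S\le\Lambda q^{2/3}\le2\Lambda_0\delta^{2/3}\le S/6$ by \eqref{eq:range} and \eqref{eq:delta}, which is impossible. So $q=0$, $u\in\mathcal A_\varepsilon$, and $\Lambda\le Q_\lambda(u)\le\Lambda$.
\end{proof}

\subsection{The constraint is inactive}

A minimizer on the boundary of $\mathcal A_\varepsilon$ would satisfy an equation with a second multiplier. This is excluded because the outer pieces of the minimizers approach $\mathcal M_\lambda$, where \eqref{eq:r0} leaves room.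

\begin{lemma}\label{lem:inactive}
There is $\varepsilon_J\in(0,\varepsilon_1]$ such that for $\varepsilon<\varepsilon_J$ and $\lambda\in J$ every minimizer $u$ for $\Lambda_{\lambda,\varepsilon}$ satisfies $\int_{B_{r_0}}u^6<\delta$.
\end{lemma}

\begin{proof}
Otherwise there are $\varepsilon_n\to0$, $\lambda_n\in J$ with $\lambda_n\to\lambda\in J$, and minimizers $u_n$ for $\Lambda_{\lambda_n,\varepsilon_n}$ with $\int_{B_{r_0}}u_n^6=\delta$. Let $u_{n,1}$ and $\tau_n$ be the outer piece and the number $\tau$ of Lemma~\ref{lem:lower}. By \eqref{eq:lower} and Lemma~\ref{lem:upper},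
\[
\Lambda_{\lambda_n}(1+\tau_n)-\kappa_{\varepsilon_n}\le Q_{\lambda_n}(u_n)\le\Lambda_{\lambda_n}+o(1),
\]
so $\tau_n\to0$, because $\Lambda_{\lambda_n}\ge\Lambda_b>0$. Hence $\|u_{n,1}\|_6^6=1-\tau_n\to1$. Since the inner piece has nonnegative energy, $Q_{\lambda_n}(u_{n,1})\le Q_{\lambda_n}(u_n)+\kappa_{\varepsilon_n}\le\Lambda_\lambda+o(1)$. By Lemma~\ref{lem:compact}, a subsequence of $u_{n,1}$ converges in $H_0^1(C)$, hence in $L^6$, to some $u\in\mathcal M_\lambda$. But $\int_{B_{r_0}}u_{n,1}^6=\delta-\tau_n$, so $\int_{B_{r_0}}u^6=\delta$, contrary to \eqref{eq:r0}.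
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\varepsilon<\varepsilon_J$, $\lambda\in J$ and $\Lambda=\Lambda_{\lambda,\varepsilon}>0$. Let $u$ be a minimizer (Lemma~\ref{lem:attained}). By (T2), $|u|$ is also a minimizer, so let $u\ge0$. For $\phi\in H_0^1(\Omega_\varepsilon)^G$ and small $|\sigma|$, Lemma~\ref{lem:inactive} shows that $(u+\sigma\phi)/\|u+\sigma\phi\|_6\in\mathcal A_\varepsilon$. So $\sigma\mapsto Q_\lambda(u+\sigma\phi)-\Lambda\|u+\sigma\phi\|_6^2$ has a local minimum at $\sigma=0$, and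
\begin{equation}\label{eq:EL}
\int\nabla u\cdot\nabla\phi-\lambda\int u\phi=\Lambda\int u^5\phi .
\end{equation}
Now let $\phi\in H_0^1(\Omega_\varepsilon)$ be arbitrary. Since $u$ and $\Omega_\varepsilon$ are $G$-invariant, the substitution $x\mapsto R_\omega x$ shows that each of the three integrals is unchanged when $\phi$ is replaced by $\phi\circ R_\omega$, hence by $\phi^G$. As \eqref{eq:EL} holds for $\phi^G$, it holds for $\phi$.

Thus $-\Delta u=Vu$ weakly, with $V=\lambda+\Lambda u^4\in L^{3/2}(\Omega_\varepsilon)$. By (T7), $u\in L^p$ for all $p<\infty$, and so is $\lambda u+\Lambda u^5$. The $L^p$ estimates on the smooth domain $\Omega_\varepsilon$ give $u\in W^{2,p}$ for all $p<\infty$, hence $u\in C^{1,\alpha}(\overline{\Omega_\varepsilon})$. Then the right side is H\"older continuous, and repeated use of the Schauder estimates makes $u$ smooth up to the boundary. Since $u\ge0$, $u\not\equiv0$ and $-\Delta u\ge0$, the strong maximum principle gives $u>0$ in $\Omega_\varepsilon$. Finally $U=\Lambda^{1/4}u$ satisfies $-\Delta U=\lambda U+\Lambda^{5/4}u^5=\lambda U+U^5$.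
\end{proof}

\section{Solvability from $\eta\lambda^*$ up to $\lambda_1$}\label{sec:strong}

To join the two ranges we need $\lambda^*(\Omega_\varepsilon)$ to stay below a fixed $b<\lambda_1(C)$ as $\varepsilon\to0$.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
By (T3), $\lambda_1(C)$ is attained by some $e_1\in H_0^1(C)$, $e_1\neq0$. As $\lambda\uparrow\lambda_1(C)$, $Q_\lambda(e_1)=(\lambda_1(C)-\lambda)\|e_1\|_2^2\to0$. So there is $b\in(0,\lambda_1(C))$ with $Q_b(e_1)<S\|e_1\|_6^2$, and by density there is $\phi\in C_c^\infty(C)$, $\phi\ne0$, with $Q_b(\phi)<S\|\phi\|_6^2$. By (c), $S_b(\Omega_\varepsilon)<S$ for small $\varepsilon$, hence $\lambda^*(\Omega_\varepsilon)<b$ by (F1). With \eqref{eq:bounds},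
\[
\pi^2/4\le\lambda^*(\Omega_\varepsilon)<b .
\]
Put $a=\eta\pi^2/4$, so that $0<a<b$, and $J=[a,b]$. Fix $\varepsilon<\varepsilon_J$ so small that the display holds, and let $\Omega=\Omega_\varepsilon$. Let $\lambda\in[\eta\lambda^*(\Omega),\lambda_1(\Omega))$. If $\lambda\le b$, then $\lambda\in J$ because $\eta\lambda^*(\Omega)\ge a$, and Theorem~\ref{thm:main} applies. If $\lambda>b$, then $\lambda^*(\Omega)<\lambda<\lambda_1(\Omega)$, and (F2) applies.
\end{proof}

\section{A lower bound on strictly star-shaped domains}\label{sec:converse}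

Pohozaev's identity states that a solution $u\in C^2(\overline\Omega)$ of $-\Delta u=f(u)$ in $\Omega\subset\mathbb{R}^3$ with $u=0$ on $\partial\Omega$ satisfies
\[
3\int_\Omega\Phi(u)-\frac12\int_\Omega uf(u)=\frac12\int_{\partial\Omega}(x\cdot\nu)|\partial_\nu u|^2\,d\sigma,\qquad\Phi(u)=\int_0^uf .
\]
For $f(u)=u^5+\lambda u$ we have $3\Phi(u)=\frac12u^6+\frac32\lambda u^2$ and $\frac12uf(u)=\frac12u^6+\frac12\lambda u^2$. The sixth powers cancel, and
\begin{equation}\label{eq:poho}
\lambda\int_\Omega u^2=\frac12\int_{\partial\Omega}(x\cdot\nu)|\partial_\nu u|^2\,d\sigma .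
\end{equation}
To turn this into a bound for $\lambda$, we bound $\int u^2$ by the total boundary flux, which is possible because $u$ is superharmonic.

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $u$ solve \eqref{eq:I}. By (F5), $\lambda>0$. Multiplying the equation by the first eigenfunction $\varphi_1>0$ and integrating by parts twice gives $(\lambda_1-\lambda)\int u\varphi_1=\int u^5\varphi_1>0$, so $\lambda<\lambda_1$.

The Dirichlet Green function $g$ of $\Omega$ satisfies $0\le g(x,y)\le\frac1{4\pi|x-y|}$. For $y\in\Omega$, the domain lies in the closed ball of radius $d$ about $y$, so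
\[
\int_\Omega g(x,y)^2\,dx\le\frac1{16\pi^2}\int_0^d\frac{4\pi r^2}{r^2}\,dr=\frac d{4\pi}.
\]
From $u(x)=\int_\Omega g(x,y)(-\Delta u)(y)\,dy$ and Minkowski's integral inequality, $\|u\|_2\le(\frac d{4\pi})^{1/2}\|\Delta u\|_1$. Since $-\Delta u=u^5+\lambda u>0$ in $\Omega$ and $\partial_\nu u\le0$ on $\partial\Omega$, the divergence theorem gives $\|\Delta u\|_1=\int_{\partial\Omega}|\partial_\nu u|\,d\sigma$. Let $A=\int_{\partial\Omega}(x\cdot\nu)^{-1}d\sigma$; it is finite because $x\cdot\nu$ is continuous and positive on the compact set $\partial\Omega$, and this is where strict star-shapedness is used. By the Cauchy--Schwarz inequality, $\big(\int_{\partial\Omega}|\partial_\nu u|\big)^2\le A\int_{\partial\Omega}(x\cdot\nu)|\partial_\nu u|^2$. With \eqref{eq:poho},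
\[
\lambda\int_\Omega u^2\ \ge\ \frac1{2A}\Big(\int_{\partial\Omega}|\partial_\nu u|\,d\sigma\Big)^2\ \ge\ \frac1{2A}\cdot\frac{4\pi}d\int_\Omega u^2 .
\]
Dividing by $\int u^2>0$ gives the claim.
\end{proof}

\begin{remark}
For $\Omega=B_1$ we have $d=2$ and $A=4\pi$, so the bound is $\lambda\ge\frac14$, whereas (F4) gives $\lambda>\pi^2/4$. For $\Omega_\varepsilon$ we have $d\le2$, and Theorems~\ref{thm:main} and~\ref{thm:converse} together give $\int_{\partial\Omega_\varepsilon}(x\cdot\nu)^{-1}d\sigma\ge\pi/\lambda$ for each $\lambda\in(0,\lambda_1(C))$ and all small $\varepsilon$. So this integral tends to infinity as $\varepsilon\to0$, in accordance with $x\cdot\nu=0$ on the lateral boundary of $C$.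
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Some Variational Problems with Lack of Compactness},
\texttt{http://math.rutgers.edu/\textasciitilde brezis/PUBlications/108.pdf}

\end{thebibliography}
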